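\title{Epimorphisms from $C^*$-algebras onto Banach algebras are continuous}

\begin{abstract}
We prove that every surjective homomorphism from a $C^*$-algebra onto a Banach algebra is continuous. The problem reduces to showing that a nonzero radical Banach algebra is never a homomorphic image of a $C^*$-algebra. Assuming the contrary, we arrange that the kernel $K$ is a prime ideal, find a corner of the $C^*$-algebra whose self-adjoint elements are totally ordered modulo $K$, and build a positive element $T$ that is, modulo $K$, block-scalar with very rapidly decreasing eigenvalues. Every element of the corner is then either small compared with a power of $T$ or divides a power of $T$ modulo $K$, and a Baire category argument shows that this is incompatible with a complete algebra norm on the quotient.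
\end{abstract}

\section{Introduction}

Throughout, algebras are complex, and \emph{ideal} means two-sided ideal, not necessarily closed. A \emph{homomorphism} $\theta:A\to B$ between Banach algebras is a multiplicative linear map; it is not assumed to be continuous or to respect an involution. An \emph{epimorphism} is a surjective homomorphism. We consider the following question, posed in \cite{Epi}: is every epimorphism from a $C^*$-algebra $A$ onto a Banach algebra $B$ continuous? Esterle proved that this is so when $A=C(X)$ is the algebra of continuous functions on a compact Hausdorff space $X$, and Laursen proved it when $B$ is commutative. The answer is yes in general. No separability, unit, commutativity or additional set-theoretic axiom is assumed.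

\begin{theorem}\label{thm:A}
Every epimorphism $\theta:A\to B$ from a $C^*$-algebra onto a Banach algebra is continuous.
\end{theorem}

\begin{theorem}\label{thm:B}
A nonzero radical Banach algebra is never the image of a $C^*$-algebra under a homomorphism.
\end{theorem}

\begin{theorem}\label{thm:C}
Let $A$ be a $C^*$-algebra.
\begin{enumerate}
\item A homomorphism $\theta$ from $A$ into a Banach algebra $B$ is continuous if and only if $\theta(A)=\Phi(E)$ for some Banach space $E$ and some bounded linear map $\Phi:E\to B$. In particular, homomorphisms with closed range are continuous.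
\item If $I$ is an ideal of $A$, then $A/I$ carries a complete algebra norm if and only if $I$ is closed, and then every complete algebra norm on $A/I$ is equivalent to the $C^*$-quotient norm.
\end{enumerate}
\end{theorem}

To see what is at stake, look at the kernel of an epimorphism $\theta:A\to B$. If $\ker\theta$ is closed, then $A/\ker\theta$ is a $C^*$-algebra, hence semisimple; so $B$ is semisimple, and Johnson's theorem (Theorem~\ref{thm:johnson} below) makes $\theta$ continuous. The question is therefore whether a quotient of $A$ by an ideal that is \emph{not} closed can carry a complete algebra norm. The extreme case is a dense ideal $K$ of a $C^*$-algebra $J$, for instance the finitely supported sequences in $c_0$. Then $J/K$ is a radical algebra: given $a\in J$, choose $k\in K$ with $\|a-k\|<1$; the element $1-(a-k)$ is invertible, so $1-a$ is invertible modulo $K$. Thus $C^*$-algebras have many radical quotients in the algebraic sense, and Theorem~\ref{thm:B} says that none of them, except $0$, can be completely normed.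

For general Banach algebras the statement is false for a trivial reason. Give an infinite-dimensional Banach space $E$ the zero product, let $\varphi$ be a discontinuous linear functional and let $x_0\ne0$ satisfy $\varphi(x_0)=0$; then $x\mapsto x+\varphi(x)x_0$ is a discontinuous automorphism of the radical Banach algebra $E$. In a $C^*$-algebra every element is a product, and positive elements have roots of all orders. The proof exploits this abundance of factorizations against the fact that in a radical Banach algebra $\|r^n\|^{1/n}\to0$ for every $r$.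

Section~\ref{sec:reduction} derives Theorems~\ref{thm:A} and~\ref{thm:C} from Theorem~\ref{thm:B}. The rest of the paper proves Theorem~\ref{thm:B} by contradiction. Section~\ref{sec:prime} makes the kernel prime and introduces an order modulo the kernel. Section~\ref{sec:baire} isolates a purely algebraic \emph{division property} of a positive element $T$ and shows by a category argument that no element outside the kernel has it. In Section~\ref{sec:comm} we verify the division property by hand when the $C^*$-algebra is commutative, and we identify the two points at which that computation breaks down in general. Sections~\ref{sec:corner}--\ref{sec:division} repair them.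

\section{Background}\label{sec:background}

\subsection*{The radical}
For an algebra $B$ let $B^\#=B\oplus\mathbb C1$ be the algebra obtained by adjoining a unit. An element $b\in B$ is \emph{quasi-invertible} if $1-b$ is invertible in $B^\#$, that is, if $b+b'-bb'=b+b'-b'b=0$ for some $b'\in B$. The \emph{radical} $\operatorname{rad}B$ is the largest ideal of $B$ consisting of quasi-invertible elements; $B$ is \emph{semisimple} if $\operatorname{rad}B=0$ and \emph{radical} if $\operatorname{rad}B=B$. So $B$ is radical exactly when all its elements are quasi-invertible, and quotients of radical algebras are radical. If $B$ is a Banach algebra, then $\operatorname{rad}B$ is closed and $B/\operatorname{rad}B$ is semisimple. In a radical Banach algebra $R$ every $r$ is \emph{quasinilpotent}, $\|r^n\|^{1/n}\to0$, because $\lambda-r$ is invertible in $R^\#$ for each $\lambda\ne0$. A $C^*$-algebra is semisimple: if $a$ lies in the radical, so do all multiples of $a^*a$, so $a^*a$ has spectral radius $0$, and $a=0$.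

\begin{theorem}[Johnson \cite{Johnson}]\label{thm:johnson}
An epimorphism from a Banach algebra onto a semisimple Banach algebra is continuous.
\end{theorem}

\subsection*{Positivity and factorization}
Let $J$ be a $C^*$-algebra and $J_+$ its positive cone, which spans $J$. For $t\in J_+$ and $f$ continuous on the spectrum of $t$ with $f(0)=0$, the element $f(t)$ lies in the $C^*$-subalgebra $C^*(t)$ generated by $t$, and it is a limit of polynomials in $t$ without constant term. Inequalities involving $1$ are read in $J^\#$ with its $C^*$-norm. A self-adjoint $d$ is $d_+-d_-$ with $d_\pm\ge0$ and $d_+d_-=0$, and $|a|=(a^*a)^{1/2}$. We use freely that $a\le b$ implies $xax^*\le xbx^*$, and that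
\begin{equation}\label{eq:par}
(p+q)(p+q)^*\le 2pp^*+2qq^*,
\end{equation}
the difference being $(p-q)(p-q)^*$. Closed ideals of $J$, and quotients by them, are $C^*$-algebras.

\begin{theorem}[L\"owner--Heinz]\label{thm:LH}
If $0\le a\le b$ in a $C^*$-algebra and $0<s\le1$, then $a^s\le b^s$.
\end{theorem}

\begin{lemma}[{\cite[Proposition 1.4.5]{Pedersen}}]\label{lem:P}
Let $a,x\in J$ with $a\ge0$ and $x^*x\le a$, and let $0<\alpha<\frac12$. Then $x=ua^\alpha$ for some $u\in J$.
\end{lemma}

If $x$ is self-adjoint, taking adjoints gives also $x=a^\alpha u^*$. Applying the lemma to $x^*x\le|x|^2$ with $\alpha=\frac14$, we get for every $x\in J$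
\begin{equation}\label{eq:polar}
x=u|x|^{1/2}\qquad\text{for some }u\in J .
\end{equation}
Hence every element of $J$, and of any homomorphic image of $J$, is a product of two elements.

\subsection*{The separating space}
For a linear map $S:X\to Y$ between Banach spaces put
\[
\mathfrak S(S)=\{y\in Y:\ \text{there are } x_n\to0 \text{ in } X \text{ with } Sx_n\to y\}.
\]
This is a closed subspace of $Y$ that measures the discontinuity of $S$: by the closed graph theorem $S$ is continuous if and only if $\mathfrak S(S)=0$, and the induced map $X\to Y/\mathfrak S(S)$ is always continuous.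

\begin{lemma}[Stability lemma, {\cite[Lemma 1.6]{Sinclair}}]\label{lem:S}
Let $S:X\to Y$ be linear between Banach spaces, and let $T_n\in B(X)$, $R_n\in B(Y)$ satisfy $ST_n=R_nS$ for all $n$. Then the sequence of subspaces $\overline{R_1\cdots R_n\mathfrak S(S)}$ is eventually constant.
\end{lemma}

\section{Reduction to a radical range}\label{sec:reduction}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:B}]
Suppose that $\theta$ is discontinuous, so that $\mathfrak S=\mathfrak S(\theta)\ne0$. The closed subspace $\mathfrak S$ is an ideal of $B$: if $x_n\to0$, $\theta(x_n)\to y$ and $b=\theta(a)$, then $ax_n\to0$ and $\theta(ax_n)\to by$, and in the same way $\theta(x_na)\to yb$. By Theorem~\ref{thm:johnson} the epimorphism $A\to B/\operatorname{rad}B$ is continuous, so it sends such $x_n$ to a null sequence; thus $\mathfrak S\subset\operatorname{rad}B$. If $b\in\mathfrak S$ and $b+b'-bb'=0$, then $b'=bb'-b\in\mathfrak S$, so $\mathfrak S$ is a radical Banach algebra. Finally, $J=\theta^{-1}(\mathfrak S)$ is the kernel of the continuous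 homomorphism $A\to B/\mathfrak S$. It is therefore a closed ideal of $A$, hence a $C^*$-algebra, and $\theta(J)=\mathfrak S$. This contradicts Theorem~\ref{thm:B}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C} from Theorem~\ref{thm:A}]
(1) If $\theta$ is continuous, take $E=A$ and $\Phi=\theta$. Conversely, let $\theta(A)=\Phi(E)$. Replacing $E$ by $E/\ker\Phi$, we may assume that $\Phi$ is injective. Since $\theta(A)$ is a subalgebra of $B$, the formula $xy=\Phi^{-1}(\Phi(x)\Phi(y))$ makes $E$ an algebra. For fixed $y$ the map $x\mapsto xy$ has closed graph: if $x_n\to x$ and $x_ny\to w$, then $\Phi(w)=\lim\Phi(x_n)\Phi(y)=\Phi(x)\Phi(y)$, so $w=xy$. The same argument applies to $y\mapsto xy$. By the closed graph theorem and the uniform boundedness principle, $\|xy\|\le c\|x\|\|y\|$ for some $c>0$, and $E$ is a Banach algebra for the norm $c\|\cdot\|$. The epimorphism $\Phi^{-1}\theta:A\to E$ is continuous by Theorem~\ref{thm:A}, hence so is $\theta=\Phi(\Phi^{-1}\theta)$. If $\theta(A)$ is closed, take for $\Phi$ the inclusion of $E=\theta(A)$.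

(2) If $I$ is closed, the $C^*$-quotient norm is a complete algebra norm. If $A/I$ has a complete algebra norm $\|\cdot\|'$, the quotient map $A\to(A/I,\|\cdot\|')$ is continuous by Theorem~\ref{thm:A}. So $I$ is closed, the identity map from $A/I$ with the $C^*$-quotient norm to $(A/I,\|\cdot\|')$ is continuous, and the open mapping theorem shows that the two norms are equivalent.
\end{proof}

\section{A prime kernel and the order modulo the kernel}\label{sec:prime}

From now on we suppose that Theorem~\ref{thm:B} fails. Let $\pi:J\to R$ be an epimorphism from a $C^*$-algebra onto a radical Banach algebra $R\ne0$, and let $K=\ker\pi$, $K_+=K\cap J_+$. We write $a\equiv b$ when $a-b\in K$. If $Q\ne R$ is a closed ideal, then $R/Q$ is again a nonzero radical Banach algebra and an image of $J$, so $R$ may be replaced by $R/Q$.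

A priori $K$ is an arbitrary ideal, not closed, not self-adjoint, and unrelated to the order of $J$. We first show that $K$ is dense, so that $\pi$ is as discontinuous as possible; the stability lemma then lets us make $K$ prime; and primeness ties $K$ to the order.

\begin{lemma}\label{lem:dense}
Let $t\in J_+$ and $C=C^*(t)$.
\begin{enumerate}
\item If $f$ is continuous on $[0,\infty)$ and vanishes near $0$, then $f(t)\in K$.
\item $\mathfrak S(\pi)=R$, and the separating space of $\pi|_C:C\to\overline{\pi(C)}$ is $\overline{\pi(C)}$.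
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $g$ be continuous with $g(0)=0$ and $g=1$ on the support of $f$, and let $e=g(t)$. Then $(1-\pi(e))\pi(f(t))=0$, and $1-\pi(e)$ is invertible in $R^\#$ because $R$ is radical.

(2) On the spectrum of $t$, a continuous function vanishing at $0$ is a uniform limit of functions vanishing near $0$; so $K\cap C$ is dense in $C$. By \eqref{eq:polar} every $a\in J$ is $u|a|^{1/2}$ with $|a|^{1/2}\in\overline K$, so $K$ is dense in $J$. Given $a\in J$, take $k_n\in K$ with $k_n\to a$; then $a-k_n\to0$ and $\pi(a-k_n)=\pi(a)$, so $\pi(a)\in\mathfrak S(\pi)$. For $a\in C$ take $k_n\in K\cap C$; the separating space of $\pi|_C$ is closed and contains $\pi(C)$.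
\end{proof}

\begin{lemma}\label{lem:stable}
There is $r\in R$ with $rR\ne0$ such that for every $s\in R$ either $rsR=0$ or $\overline{rsR}=\overline{rR}$.
\end{lemma}

\begin{proof}
Since $R\ne0$ and every element of $R$ is a product, there is $r_1$ with $r_1R\ne0$. If the lemma fails, we can choose inductively $r_2,r_3,\dots$ with $r_1\cdots r_nR\ne0$ and $\overline{r_1\cdots r_{n+1}R}\subsetneq\overline{r_1\cdots r_nR}$. Write $r_n=\pi(a_n)$, and apply Lemma~\ref{lem:S} to $\pi$ and the left multiplications by $a_n$ on $J$ and by $r_n$ on $R$. As $\mathfrak S(\pi)=R$, the sequence $\overline{r_1\cdots r_nR}$ is eventually constant, a contradiction.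
\end{proof}

An algebra is \emph{prime} if, for ideals $I_1,I_2$, the equality $I_1I_2=0$ forces $I_1=0$ or $I_2=0$.

\begin{lemma}\label{lem:prime}
There is a closed ideal $Q\ne R$ such that $R/Q$ is prime.
\end{lemma}

\begin{proof}
Let $r$ be as in Lemma~\ref{lem:stable} and $Q=\{s\in R:\ rRsR=0\}$. This is a closed ideal. If $Q=R$, then $rRRR=0$, hence $rR=0$ because every element of $R$ is a product of three elements; so $Q\ne R$. Let $I_1,I_2$ be ideals of $R$ with $I_1I_2\subset Q$ and $I_1\not\subset Q$. Choose $u\in R$ and $s\in I_1$ with $rusR\ne0$; then $\overline{rusR}=\overline{rR}$. For $v\in I_2$ we have $sRv\subset I_1I_2\subset Q$, so $(rusR)vR\subset rRQR=0$. By continuity of the product in $R$, $\overline{rR}\,vR=0$, that is, $v\in Q$. Thus $I_2\subset Q$, and $R/Q$ is prime.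
\end{proof}

\emph{We replace $R$ by $R/Q$ and assume from now on that $R$ is prime.} Lemmas~\ref{lem:dense} and~\ref{lem:stable} apply to the new $R$.

\begin{lemma}\label{lem:primecons}
\begin{enumerate}
\item If $x\in R$ and $xR=0$ or $Rx=0$, then $x=0$.
\item If $a,b\in J$ and $aJb\subset K$, then $a\in K$ or $b\in K$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The ideals $N=\{x:xR=0\}$ and $N'=\{x:Rx=0\}$ satisfy $NR=0$ and $RN'=0$, and $R\ne0$.
(2) Let $x=\pi(a)$, $y=\pi(b)$, so that $xRy=0$. The ideals spanned by $RxR$ and by $RyR$ have product $0$, so one of them vanishes. If $RxR=0$, then $Rx=0$ and $x=0$ by two applications of (1); the same holds for $y$.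
\end{proof}

\begin{lemma}\label{lem:K}
\begin{enumerate}
\item If $k\in K_+$, then $k^s\in K$ for all $s>0$. If $a\in J_+\setminus K$, then $a^s\notin K$ for all $s>0$.
\item For $a\in J$: $a\in K\iff a^*a\in K\iff a^*\in K\iff aa^*\in K$.
\item If $0\le b\le a$ and $a\in K$, then $b\in K$.
\item If $a=a^*\in K$, then $a_+,a_-\in K$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $\gamma=\frac34$; we show $k^\gamma Jk^\gamma\subset K$. Let $y\in J_+$ and $w=k^\gamma yk^\gamma\le\|y\|k^{2\gamma}$. Fix $\sigma$ with $\frac1{2\gamma}<\sigma<1$. By Theorem~\ref{thm:LH}, $w^\sigma\le\|y\|^\sigma k^{2\gamma\sigma}$, and Lemma~\ref{lem:P} with $\alpha=\frac1{4\gamma\sigma}<\frac12$ gives $w^{\sigma/2}=vk^{1/2}$ with $v\in J$. Hence $w^\sigma=w^{\sigma/2}(w^{\sigma/2})^*=vkv^*\in K$ and $w=w^\sigma w^{1-\sigma}\in K$. As $J_+$ spans $J$, the claim follows, and $k^{3/4}\in K$ by Lemma~\ref{lem:primecons}. Iterating, $k^{(3/4)^n}\in K$ for all $n$, and $k^s=k^{(3/4)^n}k^{s-(3/4)^n}\in K$ as soon as $(3/4)^n<s$. The second statement follows from $a=(a^s)^{1/s}$.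

(2) If $a^*a\in K$, then $|a|^{1/2}=(a^*a)^{1/4}\in K$ by (1), so by \eqref{eq:polar} both $a=u|a|^{1/2}$ and $a^*=|a|^{1/2}u^*$ lie in $K$. If $a\in K$ or $a^*\in K$, then $a^*a\in K$ because $K$ is an ideal. Exchanging $a$ and $a^*$ gives the last equivalence.

(3) By Lemma~\ref{lem:P}, $b^{1/2}=ua^{1/4}$, and $a^{1/4}\in K$ by (1).

(4) By (1), $|a|=(a^2)^{1/2}\in K$, and $0\le a_\pm\le|a|$.
\end{proof}

By (2), $p\equiv p'$ implies $pp^*\equiv p'p'^*$; we use this constantly. The order of $J$ now passes to the quotient.

\begin{definition}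
For self-adjoint $a,b\in J$ write $a\preccurlyeq b$ if $a\le b+\kappa$ for some $\kappa\in K_+$.
\end{definition}

The relation $\preccurlyeq$ is transitive, is implied by $\le$, and is preserved under sums, under multiplication by nonnegative scalars and under $a\mapsto xax^*$ for $x\in J$.

\begin{lemma}\label{lem:order}
Let $a,b,a',b'\in J$ be self-adjoint.
\begin{enumerate}
\item If $a\preccurlyeq b$, $a'\equiv a$ and $b'\equiv b$, then $a'\preccurlyeq b'$.
\item $a\preccurlyeq b$ if and only if $(a-b)_+\in K$.
\end{enumerate}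
\end{lemma}

\begin{proof}
(1) We have $a'-b'=a-b+k$ with $k=k^*\in K$, and $k\le k_+\in K_+$.
(2) Let $d=a-b$. If $d\le\kappa\in K_+$, then $d_+^3=d_+dd_+\le d_+\kappa d_+\in K$, so $d_+\in K$ by Lemma~\ref{lem:K}(3) and (1). Conversely, $d\le d_+$.
\end{proof}

Since $K$ contains every function of $T\in J_+$ that vanishes near $0$, only the behavior of functions near $0$ is seen modulo $K$. The powers of $T$ thus form a scale of orders of magnitude.

\begin{lemma}\label{lem:powers}
Let $T\in J_+\setminus K$, $0<q<q'$ and $\lambda,\mu>0$. Then $\mu T^{q'}\preccurlyeq\lambda T^q$ holds, and $\lambda T^q\preccurlyeq\mu T^{q'}$ fails.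
\end{lemma}

\begin{proof}
Let $f(s)=\lambda s^q-\mu s^{q'}$, so that $f(s)\ge\frac\lambda2s^q$ near $0$. Then $f_-$ vanishes near $0$, so $f_-(T)\in K$ by Lemma~\ref{lem:dense}, and the first claim follows from Lemma~\ref{lem:order}(2). The function $g(s)=(\frac\lambda2s^q-f_+(s))_+$ also vanishes near $0$, and $\frac\lambda2T^q\le f_+(T)+g(T)$. If $\lambda T^q\preccurlyeq\mu T^{q'}$, then $f_+(T)\in K$, so $T^q\in K$ by Lemma~\ref{lem:K}(3), contrary to Lemma~\ref{lem:K}(1).
\end{proof}

\section{Division contradicts completeness}\label{sec:baire}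

\begin{definition}\label{def:D}
An element $T\in J_+$ has the \emph{division property} if for every integer $m\ge10$ and every $G\in J$ the element $c=T^6GT^6$ satisfies
\[
cc^*\preccurlyeq T^m\qquad\text{or}\qquad \pi(T)^{m+2}\in\pi(c)R .
\]
\end{definition}

In words, $c$ is either small or a left divisor of a fixed power of $T$ modulo $K$. The exponents $6$ and $10$ are dictated by the construction in Section~\ref{sec:T}. The small elements form a proper subspace, so the divisors are abundant, and Baire's theorem bounds the quotients on a set that is somewhere dense. If that set comes close to a multiple $xw$ of the dividend $x=\pi(T)^{m+2}$, then $x$ is almost $xwz$ with $z$ bounded, which the quasinilpotence of $w$ forbids. To run this argument we need a Banach space in which the multiples of \emph{every} power of $\pi(T)$ are dense; the stability lemma provides one.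

\begin{proposition}\label{prop:baire}
No element $T\in J_+\setminus K$ has the division property.
\end{proposition}

\begin{proof}
Suppose that $T\in J_+\setminus K$ has it. Let $C=C^*(T)$, $t=\pi(T)$, $D=\overline{\pi(C)}$. Apply Lemma~\ref{lem:S} to $\pi|_C:C\to D$, whose separating space is $D$ by Lemma~\ref{lem:dense}, and to multiplication by $T$ on $C$ and by $t$ on $D$. There is an integer $n_0\ge1$ such that
\[
Y=\overline{t^nD}=\overline{t^n\pi(C)}
\]
does not depend on $n\ge n_0$. The space $Y$ is closed in $R$ and contains $t^{n_0+1}$. Fix an integer $m>2n_0+26$, and put $M=m+2$ and $x=t^M$. Then $x\ne0$ by Lemma~\ref{lem:K}(1).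

\emph{Small elements.} For $y\in Y$ choose $a_y\in J$ with $\pi(a_y)=y$, which is possible because $\pi$ is onto, and put $c_y=T^6a_yT^6$. The class of $c_y$ modulo $K$ depends only on $y$, and linearly. Let
\[
U=\{y\in Y:\ c_yc_y^*\preccurlyeq\lambda T^m\ \text{for some }\lambda>0\}.
\]
By \eqref{eq:par} and Lemma~\ref{lem:order}(1), $U$ is a linear subspace of $Y$. It is proper: for $y=t^{n_0+1}$ we have $c_yc_y^*\equiv T^{2n_0+26}$, and $T^{2n_0+26}\preccurlyeq\lambda T^m$ fails by Lemma~\ref{lem:powers}.

\emph{Category.} The set $Y\setminus U$ is not meager in $Y$. Otherwise, for $y_0\in Y\setminus U$ the subset $y_0+U$ of $Y\setminus U$ would be meager, hence also its translate $U$, and $Y=U\cup(Y\setminus U)$ would be meager in itself, contrary to Baire's theorem. By the division property, $x\in\pi(c_y)R=t^6yt^6R$ for $y\in Y\setminus U$. So $Y\setminus U\subset\bigcup_{n\ge1}V_n$, where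
\[
V_n=\{y\in Y:\ x=t^6yt^6z\ \text{for some }z\in R\text{ with }\|z\|\le n\},
\]
and for some $n$ the closure of $V_n$ contains a nonempty open subset $O$ of $Y$.

\emph{Approximate self-division.} Let $P\ge\max(n_0,M)$ be an integer. As $t^P\pi(C)$ is dense in $Y$, there is $f\in C$ with $y_*=t^P\pi(f)\in O$. Then $t^6y_*t^6=xw$, where $w=t^{12+P-M}\pi(f)\in\pi(C)$ commutes with $x$. Take $y_i\in V_n$ with $y_i\to y_*$, and write $x=t^6y_it^6z_i$ with $\|z_i\|\le n$. Then
\[
\|x-xwz_i\|=\|t^6(y_i-y_*)t^6z_i\|\le n\|t^6\|^2\|y_i-y_*\|\to0 .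
\]
We claim that $x$ lies in the closure of $\{xw^kz:\|z\|\le n^k\}$ for every $k\ge1$. The case $k=1$ has just been shown. If $\|z\|\le n^k$, then, since $w$ commutes with $x$,
\[
\|xw^kz-xw^{k+1}z_iz\|=\|w^k(x-xwz_i)z\|\le\|w^k\|\,\|x-xwz_i\|\,n^k\to0\quad(i\to\infty),
\]
and $\|z_iz\|\le n^{k+1}$. So the closure of the set for $k+1$ contains the set for $k$, and the claim follows by induction. Consequently $\|x\|\le n^k\|w^k\|\,\|x\|$ for all $k$. Since $w$ is quasinilpotent, $n^k\|w^k\|\to0$, and $x=0$, a contradiction.
\end{proof}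

The proof needs $\pi$ to be onto a \emph{complete} algebra: Baire's theorem is applied to the closed subspace $Y$, and every point of $Y$, not only the points of $\pi(C)$, must be lifted to $J$. These lifts need not commute with $T$, and this is why the division property is required for all $G\in J$. It remains to find $T\in J_+\setminus K$ with the division property.

\section{The commutative case, and what fails in general}\label{sec:comm}

\begin{proposition}\label{prop:comm}
If $J$ is commutative, every $T\in J_+$ has the division property.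
\end{proposition}

\begin{proof}
Write $J=C_0(\Omega)$, and let $c\in J$, $m\ge10$. Suppose that $|c|^2\preccurlyeq T^m$ fails.

\emph{Comparison.} Let $d=|c|^2-T^m$. Then $d_+Jd_-=0$, so $d_+\in K$ or $d_-\in K$ by Lemma~\ref{lem:primecons}. By Lemma~\ref{lem:order}(2), $d_+\notin K$; hence $d_-\in K$ and $T^m\le e:=|c|^2+\kappa$ for some $\kappa\in K_+$.

\emph{Division.} Put $z=T^{m+2}\bar c/e$ and $w=T^{m+2}/e$ where $e>0$, and $z=w=0$ where $e=0$. From $|c|\le e^{1/2}$ and $T^m\le e$ we get $|z|\le T^{m/2+2}$ and $0\le w\le T^2$. Since $T$ vanishes where $e$ does, these bounds show that $z,w\in C_0(\Omega)$. Now $cz=T^{m+2}-\kappa w\equiv T^{m+2}$.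
\end{proof}

Since $J_+$ spans $J$ and $K\ne J$, there is $T\in J_+\setminus K$. Propositions~\ref{prop:baire} and~\ref{prop:comm} thus prove Theorem~\ref{thm:B} for commutative $J$.

\begin{example}
Let $\mathcal U$ be a free ultrafilter on $\mathbb N$ and let $K_0$ be the ideal of those $f\in c_0$ whose zero set belongs to $\mathcal U$. It is proper and contains the finitely supported sequences, so $c_0/K_0$ is a nonzero radical algebra; it has no zero divisors, because a union of two sets lies in $\mathcal U$ only if one of them does. The proofs of Lemmas~\ref{lem:K} and~\ref{lem:order} and of Proposition~\ref{prop:comm} use no norm on the quotient, so the division property holds in $c_0/K_0$. The property is therefore not absurd in itself: the contradiction comes from the complete norm, through Proposition~\ref{prop:baire}.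
\end{example}

For noncommutative $J$ both steps of the proof of Proposition~\ref{prop:comm} break down. In the comparison step, $d_+d_-=0$ no longer gives $d_+Jd_-=0$. In the division step, suppose that $T^m\le e=cc^*+\kappa$. The following lemma says which powers of $e$ are divisible by $c$.

\begin{lemma}\label{lem:epower}
Let $c\in J$, $\kappa\in K_+$, $e=cc^*+\kappa$ and $\alpha>\frac12$. Then $e^\alpha\in cJ+K$.
\end{lemma}

\begin{proof}
Choose $\gamma\in(0,\frac12)$ with $1-\gamma<\alpha$. As $cc^*\le e$ and $\kappa\le e$, Lemma~\ref{lem:P} gives $c^*=ve^\gamma$ and $\kappa^{1/2}=v'e^\gamma$ with $v,v'\in J$. Then $e=(cv+\kappa^{1/2}v')e^\gamma$, so $D=e^{1-\gamma}-cv-\kappa^{1/2}v'$ satisfies $De^\gamma=0$. For $s>0$ the element $e^s$ is a limit of polynomials in $e^\gamma$ without constant term, so $De^s=0$. With $s=\alpha-1+\gamma$ this reads $e^\alpha=cve^s+\kappa^{1/2}v'e^s$, and $\kappa^{1/2}\in K$ by Lemma~\ref{lem:K}(1).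
\end{proof}

To divide $T^{m+2}$ by $c$ in this way we would need $T^{m+2}\in e^\alpha J$ for some $\alpha>\frac12$, whereas Lemma~\ref{lem:P} yields $T^{m/2}\in e^\alpha J$ only for $\alpha<\frac12$. Raising the power of $T$ does not close the gap.

\begin{example}\label{ex:gap}
Let $J_0$ be the $C^*$-algebra of null sequences $(x_k)$ of $2\times2$ matrices. Let $\lambda_k=2^{-k}$, $\varepsilon_k=2^{-k^2}$, let $p_k$ be the projection onto $\xi_k=(\sqrt{1-\varepsilon_k},\sqrt{\varepsilon_k})$, and let $d_k=\operatorname{diag}(1,\varepsilon_k)$. As $\|d_k^{-1/2}\xi_k\|^2\le2$, the Cauchy--Schwarz inequality gives $p_k\le2d_k$. So $T=(\lambda_kp_k)$ and $e=(2\lambda_kd_k)$ satisfy $0\le T\le e$. If $T^M=e^\alpha u$ with $\alpha>\frac12$, then the second coordinate of $u_k\xi_k=\lambda_k^M(2\lambda_kd_k)^{-\alpha}\xi_k$ is $2^{-\alpha}\lambda_k^{M-\alpha}\varepsilon_k^{1/2-\alpha}$, which is unbounded in $k$. Thus $T^M\notin e^\alpha J_0$ for all $M>0$ and $\alpha>\frac12$.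
\end{example}

The comparison step is restored in Section~\ref{sec:corner} by passing to a corner of $J$. For the division step we choose $T$ so that, modulo $K$ and up to terms divisible by all powers of $T$, every element $T^6GT^6$ \emph{commutes} with $T$ (Sections~\ref{sec:T}--\ref{sec:offdiag}); then one can divide as in the commutative case (Section~\ref{sec:division}). The tool that shows error terms to be negligible is proved in Section~\ref{sec:naka}.

\section{A corner in which the order is total}\label{sec:corner}

The element $r$ of Lemma~\ref{lem:stable} has the property that all its nonzero right multiples generate the same closed right ideal, so they have the same left annihilator. This removes zero divisors from the corner that $r$ determines.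

\begin{proposition}\label{prop:corner}
There is $h\in J_+\setminus K$ with $\|h\|\le e^{-4}$ such that in the subalgebra $hJh=\{hxh:x\in J\}$ the following hold.
\begin{enumerate}
\item If $p,q\in hJh$ and $qp\in K$, then $p\in K$ or $q\in K$.
\item If $a,b\in hJh$ are self-adjoint, then $a\preccurlyeq b$ or $b\preccurlyeq a$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $r=\pi(a_0)$ be as in Lemma~\ref{lem:stable} and $h=a_0a_0^*$, with $a_0$ scaled so that $\|h\|\le e^{-4}$. As $a_0\notin K$, Lemma~\ref{lem:K}(2) gives $h\notin K$.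

(1) Suppose $p\notin K$. Since $p\in hJ\subset a_0J$, we have $\pi(p)=rs$ with $s\in R$, and $rsR\ne0$ by Lemma~\ref{lem:primecons}(1). Hence $\overline{\pi(p)R}=\overline{rR}$. From $\pi(q)\pi(p)=0$ and continuity of the product we get $\pi(q)rR=0$, and in particular $\pi(qh)=\pi(q)r\pi(a_0^*)=0$. Writing $q=hq'h$, we obtain $qq^*=(qh)q'^*h\in K$, so $q\in K$ by Lemma~\ref{lem:K}(2).

(2) Let $d=a-b\in hJh$. Then $d_\pm^3=dd_\pm d\in hJh$ and $d_+^3d_-^3=0$. By (1) and Lemma~\ref{lem:K}(1), $d_+\in K$ or $d_-\in K$, and Lemma~\ref{lem:order}(2) applies.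
\end{proof}

\section{A Nakayama-type lemma}\label{sec:naka}

Lemma~\ref{lem:powers} says that a positive element outside $K$ is not dominated by a scalar multiple of a higher power of itself. The next lemma allows a coefficient from $J$ in place of the scalar. As in Nakayama's lemma, the point is to reach an equation in which an element is reproduced after multiplication by elements of the radical. Here the gap between the exponents $\frac12-\delta$ and $\frac12+\delta$ can be bridged, because a factor on the left is permitted and the spare power $a^\nu$ pays for it.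

\begin{lemma}\label{lem:naka}
Let $a\in J_+$, $y\in J$, $\nu>0$. If $a\preccurlyeq ya^{1+\nu}y^*$, then $a\in K$.
\end{lemma}

\begin{proof}
Let $c=ya^{(1+\nu)/2}$, and choose $\kappa\in K_+$ with $a\le e:=cc^*+\kappa$. Fix $0<\delta<\min(\frac16,\frac\nu6)$. By Lemma~\ref{lem:P} and adjoints, $a^{1/2}=e^{1/2-\delta}u$ with $u\in J$. By Theorem~\ref{thm:LH}, $a^{6\delta}\le e^{6\delta}$, and Lemma~\ref{lem:P} with $\alpha=\frac13$ gives $a^{3\delta}=u_1e^{2\delta}$ with $u_1\in J$. By Lemma~\ref{lem:epower}, $e^{1/2+\delta}\equiv cz$ with $z\in J$. Put $b=a^{1/2+3\delta}$ and $\eta=\frac\nu2-3\delta>0$. Then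
\[
b=a^{3\delta}a^{1/2}=u_1e^{1/2+\delta}u\equiv u_1ya^{(1+\nu)/2}zu=(u_1ya^\eta)\,b\,(zu).
\]
So $\pi(b)=s\pi(b)s'$ with $s,s'\in R$. Iterating, $\pi(b)=s^n\pi(b)s'^n$ and $\|\pi(b)\|\le\|s^n\|\|s'^n\|\|\pi(b)\|$ for all $n$. By quasinilpotence $\pi(b)=0$, and $a\in K$ by Lemma~\ref{lem:K}(1).
\end{proof}

\section{The element $T$}\label{sec:T}

Imagine first that $T=\sum_j\tau_jp_j$ with orthogonal projections $p_j$ and $\tau_j\downarrow0$, and view $G\in J$ as the matrix with entries $p_iGp_j$. The diagonal part commutes with $T$, and on the $j$th block $T$ is the scalar $\tau_j$. For an entry below the diagonal, $i>j$,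
\[
T^n\,p_iGp_j=\tau_i^n\tau_j^{-2n}\,p_iGp_j\,T^{2n},
\]
and the coefficient is at most $1$ if $\tau_i\le\tau_j^2$. With such rapid decay, moving $T^n$ across the lower triangular part doubles the exponent, which is the situation of Lemma~\ref{lem:naka}. Now $J$ need not contain projections. We therefore cut the spectrum of $h$ into intervals $[\tau_{j+1},\tau_j]$ with $\tau_{j+1}=\tau_j^2$, replace $p_j$ by a plateau function $\psi_j(h)$, and must discard neighborhoods of the cut points modulo $K$. Each single neighborhood is harmless by Lemma~\ref{lem:dense}, but $K$ is not closed, so infinitely many cannot be discarded for free. Proposition~\ref{prop:corner}(1) solves this: of two interlaced families of cut points, one can be discarded.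

All functions below are functions of $\tau\in(0,e^{-4}]$, on which $u(\tau)=\log_2\log(1/\tau)\ge2$; squaring $\tau$ raises $u$ by $1$. Let $\beta(v)=\max(0,1-4\operatorname{dist}(v,\mathbb Z))$. Since $\operatorname{dist}(v,\mathbb Z)+\operatorname{dist}(v-\frac12,\mathbb Z)=\frac12$, we have $\beta(v)\beta(v-\frac12)=0$. For $\varsigma\in\{0,\frac12\}$ the function $\tau\beta(u(\tau)-\varsigma)$ extends continuously by $0$ at $0$, so $\tau^3\beta(u(\tau)-\varsigma)$ defines an element of $hJh$. The two elements have product $0$, so by Proposition~\ref{prop:corner}(1) one of them lies in $K$. Fix the corresponding $\varsigma$ and put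
\[
v(\tau)=u(\tau)-\varsigma\ge\tfrac32,\qquad b(\tau)=\beta(v(\tau)),\qquad \tau_j=\exp(-2^{j+\varsigma})\quad(j\ge0).
\]
Then $v=j$ corresponds to $\tau=\tau_j$, we have $\tau_{j+1}=\tau_j^2$, $\tau_j\le e^{-2}<\frac12$ for $j\ge1$, and $\sum_j\tau_j^a<\infty$ for every $a>0$. All infinite sums in the rest of the paper run over indices $\ge1$ and converge absolutely in norm for this reason. Define (see Figure~\ref{fig:T})
\[
\psi=\min\{1,(16\operatorname{dist}(v,\mathbb Z)-1)_+\},\qquad \psi_j=\psi\cdot\mathbf 1_{\{j\le v\le j+1\}},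
\]
and let $F$ equal $\tau_j$ for $v\in[j+\frac1{16},j+\frac{15}{16}]$ and be affine in $v$, from $\tau_{j-1}$ to $\tau_j$, on $[j-\frac1{16},j+\frac1{16}]$. Each $\psi_j$ is continuous and vanishes for small $\tau$, $\psi=\sum_j\psi_j$, $\psi_i\psi_j=0$ for $i\ne j$, and $F=\tau_j$ where $\psi_j\ne0$. If $j\le v\le j+1$, then $\tau_{j+1}\le\tau\le\tau_j$ and $\tau_{j+1}\le F\le\tau_{j-1}$; as $\tau_{j+1}=\tau_j^2$ and $\tau_{j-1}=\tau_{j+1}^{1/4}$,
\begin{equation}\label{eq:F}
\tau^2\le F(\tau)\le\tau^{1/4}.
\end{equation}
In particular $F$ extends continuously by $F(0)=0$. We write $\psi_j$ also for $\psi_j(h)\in J_+$ and put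
\[
T=F(h),\qquad S_q=(F^q\psi)(h)=\sum_j\tau_j^q\psi_j\quad(q>0),\qquad B_j=\overline{\psi_jJ\psi_j}.
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=4.6cm,y=1.1cm]
\draw[->] (-0.35,0)--(2.4,0) node[right] {$v$};
\foreach \x/\l in {0/j,1/j+1,2/j+2} {\draw (\x,0.06)--(\x,-0.06) node[below] {$\l$};}
\draw[thick] (-0.3,1)--(-0.125,1)--(-0.0625,0)--(0.0625,0)--(0.125,1)--(0.875,1)--(0.9375,0)--(1.0625,0)--(1.125,1)--(1.875,1)--(1.9375,0)--(2.0625,0)--(2.125,1)--(2.3,1);
\foreach \x in {0,1,2} {\draw[dashed] (\x-0.25,0)--(\x,1)--(\x+0.25,0);}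
\draw[thick] (-0.3,3.1)--(-0.0625,3.1)--(0.0625,2.3)--(0.9375,2.3)--(1.0625,1.8)--(1.9375,1.8)--(2.0625,1.55)--(2.3,1.55);
\node at (0.5,0.7) {$\psi_j$};
\node at (1.5,0.7) {$\psi_{j+1}$};
\node at (0.5,2.6) {$F=\tau_j$};
\node at (1.5,2.1) {$F=\tau_{j+1}$};
\end{tikzpicture}
\caption{The functions of $h$ used to build $T$, in the coordinate $v=\log_2\log(1/\tau)-\varsigma$. Top: the staircase $F$ (heights not to scale), constant where a plateau function $\psi_j$ (bottom, solid) is nonzero. The tents $b$ (dashed) are at least $\frac12$ wherever $\sum_j\psi_j\ne1$, and $h^3b(h)$ lies in the kernel $K$.}\label{fig:T}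
\end{figure}

\begin{proposition}\label{prop:T}
\begin{enumerate}
\item $\|T\|<1$, and $T^q\notin K$ for all $q>0$.
\item $T^5JT^5\subset hJh$, and $T^N\in hJh$ for all real $N\ge10$.
\item $S_q\equiv T^q$ for all $q>0$.
\item $B_j$ is a $C^*$-subalgebra of $J$ containing $\psi_j$; $B_iB_j=0$ for $i\ne j$; and $T^qx=xT^q=\tau_j^qx$ for $x\in B_j$, $q>0$.
\end{enumerate}
\end{proposition}

\begin{proof}
(1) As $v\ge\frac32$, $F\le\tau_1<1$. By \eqref{eq:F}, $T\ge h^2\notin K$, so $T\notin K$ by Lemma~\ref{lem:K}(3), and Lemma~\ref{lem:K}(1) applies.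

(2) By \eqref{eq:F}, $g(\tau)=F(\tau)^5/\tau\le\tau^{1/4}$, so $g(h)\in J$ and $T^5=hg(h)=g(h)h$. Hence $T^5xT^5=h\,g(h)xg(h)\,h$ for $x\in J^\#$; take $x\in J$ or $x=T^{N-10}$ (with $T^0=1$).

(3) Where $\psi\ne1$ we have $\operatorname{dist}(v,\mathbb Z)<\frac18$, so $2b\ge1$. With $p=q/12$ and \eqref{eq:F},
$0\le F^q(1-\psi)\le\tau^{q/4}(2b)^p=2^p(\tau^3b)^p$ everywhere. The element $(h^3b(h))^p$ lies in $K$ by Lemma~\ref{lem:K}(1), so $T^q-S_q\in K$ by Lemma~\ref{lem:K}(3).

(4) The set $\psi_jJ\psi_j$ is a $*$-subalgebra, so its closure is a $C^*$-algebra; it contains $\psi_j^3$, hence $\psi_j=(\psi_j^3)^{1/3}$. The remaining identities hold on $\psi_jJ\psi_j$, because $\psi_i\psi_j=0$ and $F^q\psi_j=\tau_j^q\psi_j$, and they pass to the closure.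
\end{proof}

For $G\in J$ define the \emph{diagonal}, \emph{lower} and \emph{off-diagonal parts}
\[
\Delta(G)=\sum_j\tau_j^{12}\psi_jG\psi_j,\qquad \Lambda(G)=\sum_{i>j}\tau_i^6\tau_j^6\,\psi_iG\psi_j,\qquad \Gamma(G)=\Lambda(G)+\Lambda(G^*)^*.
\]
The element $\Lambda(G^*)^*$ is the sum of the same terms over $i<j$, so by Proposition~\ref{prop:T}(3)
\begin{equation}\label{eq:split}
T^6GT^6\equiv S_6GS_6=\Delta(G)+\Gamma(G).
\end{equation}
Since $\tau_i^6\tau_j^6\psi_iG\psi_j=T^5(\tau_i\tau_j\psi_iG\psi_j)T^5$ and $\sum\tau_i\tau_j<\infty$, the elements $\Delta(G)$, $\Lambda(G)$, $\Lambda(G)^*$ lie in $T^5JT^5$. This explains the exponent $6$: five powers place an element in $hJh$, where the order is total, and one more makes the sums converge.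

\section{Lower parts are smaller than every power of $T$}\label{sec:lower}

\begin{lemma}\label{lem:lower}
Let $G\in J$ and $X=\Lambda(G)$.
\begin{enumerate}
\item For every $n>0$ there is $Y_n\in J$ with $T^nX=Y_nT^{2n}$.
\item $XX^*\preccurlyeq T^N$ for every $N>0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Take $Y_n=\sum_{i>j}\tau_i^{6+n}\tau_j^{6-2n}\psi_iG\psi_j$. The series converges because $\tau_i\le\tau_j^2$ for $i>j$, so that the coefficients are at most $\tau_i^6\tau_j^6$. This is the only place where the rapid decay of $\tau_j$ is needed beyond summability.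

(2) Since $T^{10}\le T^N$ for $N<10$, let $N\ge10$. Both $XX^*$ and $T^N$ lie in $hJh$. If the claim fails, then $T^N\preccurlyeq XX^*$ by Proposition~\ref{prop:corner}(2). Multiplying by $T^N$ on both sides gives $T^{3N}\preccurlyeq Y_NT^{4N}Y_N^*$. Lemma~\ref{lem:naka} with $a=T^{3N}$ and $\nu=\frac13$ yields $T^{3N}\in K$, contrary to Proposition~\ref{prop:T}(1).
\end{proof}

\section{Removing an element of $K$ block by block}\label{sec:diag}

An inequality $a\preccurlyeq b$ contains an error $\kappa\in K_+$. We want to compress such an inequality to each block $B_j$, argue there, and add up. The difficulty is that a convergent sum of elements of $K$ need not lie in $K$: each $\psi_j$ is in $K$ by Lemma~\ref{lem:dense}, but $\sum\tau_j\psi_j\equiv T$ is not. So we must show that the compressions $\psi_j\kappa\psi_j$ are small in norm, compared with a prescribed power of $\tau_j$, except on parts of the blocks whose \emph{sum} lies in $K$. The first step is a bound in the order $\preccurlyeq$.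

\begin{lemma}\label{lem:diag}
If $\kappa\in K_+$, then $\Delta(\kappa)\preccurlyeq T^N$ for all real $N\ge10$.
\end{lemma}

\begin{proof}
Let $d=\Delta(\kappa)\ge0$ and $X=\Lambda(\kappa)$. By \eqref{eq:split}, $d\equiv-(X+X^*)$. By Proposition~\ref{prop:T}(4), $d$ commutes with all powers of $T$. Suppose that the claim fails for some $N$. By Proposition~\ref{prop:corner}(2), $T^N\preccurlyeq d$, that is, $(T^N-d)_+\in K$. Since $T^N$ and $d$ are commuting positive elements,
\[
T^{2N}-d^2=(T^N-d)(T^N+d)\le(T^N-d)_+(T^N+d)\in K_+,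
\]
so $T^{2N}\preccurlyeq d^2$. Let $n=N+1$ and $Y=Y_n$ as in Lemma~\ref{lem:lower}(1). Then $X^*T^n=(T^nX)^*=T^{2n}Y^*$, so $dT^n\equiv-(XT^n+T^{2n}Y^*)$. By \eqref{eq:par}, $\|T\|<1$ and Lemma~\ref{lem:lower}(2),
\[
T^{2N+2n}\preccurlyeq T^nd^2T^n=(dT^n)(dT^n)^*\preccurlyeq2XT^{2n}X^*+2T^{2n}Y^*YT^{2n}\le2XX^*+2\|Y\|^2T^{4n}\preccurlyeq(2+2\|Y\|^2)T^{4n}.
\]
As $2N+2n<4n$, this contradicts Lemma~\ref{lem:powers}.
\end{proof}

\begin{lemma}\label{lem:cut}
Let $\kappa\in K_+$ and $l>0$. There are $\zeta_j\in B_j$ with $\|\zeta_j\|\le1$ such that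
\begin{enumerate}
\item $\|\zeta_j\kappa\zeta_j^*\|\le2\tau_j^l$ for all $j$;
\item $\sum_j\tau_j^q\zeta_j\equiv T^q$ for all $q>0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\kappa_j=\psi_j\kappa\psi_j\in B_j$, let $\varphi_j(s)=\min\{1,(s\tau_j^{-l}-1)_+\}$, which is $0$ for $s\le\tau_j^l$ and $1$ for $s\ge2\tau_j^l$, and put $g_j=\varphi_j(\kappa_j)\in B_j$ and $\zeta_j=(1-g_j)\psi_j\in B_j$. Then $0\le g_j\le1$, so $\|\zeta_j\|\le1$. Also $\zeta_j\kappa\zeta_j^*=(1-g_j)\kappa_j(1-g_j)$, and $(1-\varphi_j(s))^2s\le2\tau_j^l$ for $s\ge0$. This proves (1).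

For (2) we show first that $\sum_j\tau_j^sg_j\in K$ for every $s>0$. By Lemma~\ref{lem:diag}, $d=\Delta(\kappa)=\sum\tau_j^{12}\kappa_j\le T^{l+13}+\kappa'$ with $\kappa'\in K_+$. Put $\gamma=\sum\tau_jg_j$ and $Q=\sum\tau_j^{14+l}g_j^2$. We have $g_j\kappa_jg_j\ge\tau_j^lg_j^2$, because $\varphi_j(s)\ne0$ only for $s>\tau_j^l$. Using Proposition~\ref{prop:T}(4) and $\tau_j\le\frac12$,
\[
Q\le\sum\tau_j^{14}g_j\kappa_jg_j=\gamma d\gamma\le\gamma T^{l+13}\gamma+\gamma\kappa'\gamma=\sum\tau_j^{15+l}g_j^2+\gamma\kappa'\gamma\le\tfrac12Q+\gamma\kappa'\gamma .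
\]
So $Q\le2\gamma\kappa'\gamma\in K$, and $Q\in K$. Choose $\rho>0$ with $2\rho\le1$ and $(14+l)\rho\le s$. The terms of $Q$ are positive and mutually orthogonal, so $Q^\rho=\sum\tau_j^{(14+l)\rho}g_j^{2\rho}$: for finite sums approximate the $\rho$th power by polynomials without constant term, then use norm continuity of the $\rho$th power. Since $\tau_j<1$ and $0\le g_j\le1$, we get $0\le\sum\tau_j^sg_j\le Q^\rho$, and $Q^\rho\in K$ by Lemma~\ref{lem:K}(1). Hence $\sum\tau_j^sg_j\in K$. Finally, as $g_i\psi_j=0$ for $i\ne j$,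
\[
\sum\tau_j^q\zeta_j=S_q-\Big(\sum\tau_j^{q/2}g_j\Big)S_{q/2}\equiv S_q\equiv T^q .\qedhere
\]
\end{proof}

\section{Off-diagonal parts are divisible by every power of $T$}\label{sec:offdiag}

Smallness in the order $\preccurlyeq$ can now be converted into divisibility by powers of $T$: after the error is cut away, the $j$th block row has small norm, and dividing it by $T^k$ means dividing by the number $\tau_j^k$.

\begin{lemma}\label{lem:divT}
Let $a>0$, $W\in T^aJ$, $WW^*\preccurlyeq T^N$ and $0<k<N/2$. Then $W\in T^kJ+K$.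
\end{lemma}

\begin{proof}
Write $W=T^aW'$ and $WW^*\le T^N+\kappa$ with $\kappa\in K_+$. Take $\zeta_j$ from Lemma~\ref{lem:cut} with $l=N$, and let $\rho_j=\zeta_jW$. Then $\rho_j\rho_j^*\le\tau_j^N\zeta_j\zeta_j^*+\zeta_j\kappa\zeta_j^*$, so $\|\rho_j\|\le\sqrt3\,\tau_j^{N/2}$ and $\sum\tau_j^{-k}\rho_j$ converges. As $T^k\rho_j=\tau_j^k\rho_j$, we have $\sum\rho_j=T^k\sum\tau_j^{-k}\rho_j\in T^kJ$. On the other hand $\zeta_jT^a=\tau_j^a\zeta_j$, so $\sum\rho_j=\big(\sum\tau_j^a\zeta_j\big)W'\equiv T^aW'=W$.
\end{proof}

\begin{corollary}\label{cor:off}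
For $G\in J$, $\Gamma(G)\in T^kJ+K$ for every $k>0$.
\end{corollary}

\begin{proof}
It suffices to show that $X$ and $X^*$ lie in $T^kJ+K$ for all $k>0$, where $X=\Lambda(G')$ and $G'\in J$ is arbitrary. Both lie in $T^5JT^5$. For $X$, combine Lemmas~\ref{lem:lower}(2) and~\ref{lem:divT}. For $X^*$ we need a bound on $X^*X$. Let $N\ge10$ and suppose $T^N\preccurlyeq X^*X$. By what was just shown, $X\equiv T^NX_1$ with $X_1\in J$, so $T^N\preccurlyeq X_1^*T^{2N}X_1$, and Lemma~\ref{lem:naka} with $a=T^N$, $\nu=1$ gives $T^N\in K$, which is false. By Proposition~\ref{prop:corner}(2), $X^*X\preccurlyeq T^N$ for all $N\ge10$, and Lemma~\ref{lem:divT} applies to $W=X^*$.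
\end{proof}

\section{Division}\label{sec:division}

By \eqref{eq:split} and Corollary~\ref{cor:off}, $c=T^6GT^6$ may be replaced by its diagonal part at negligible cost. On the $j$th block the inequality $T^m\preccurlyeq cc^*$ becomes a lower bound by the scalar $\tau_j^m$, so the block can be inverted by functional calculus, and the phenomenon of Example~\ref{ex:gap} cannot occur. The inversion leaves errors that are not in $K$. They have the form $T^Mr$ with $r\in J$, however, and are absorbed because $1-\pi(r)$ is invertible.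

\begin{lemma}\label{lem:division}
Let $m\ge10$, $M=m+2$, $G\in J$ and $c=T^6GT^6$. If $T^m\preccurlyeq cc^*$, then $\pi(T^M)\in\pi(c)R$.
\end{lemma}

\begin{proof}
Let $c_j=\tau_j^{12}\psi_jG\psi_j\in B_j$, $\hat c=\Delta(G)=\sum c_j$ and $\Gamma=\Gamma(G)$, so that $c\equiv\hat c+\Gamma$.

\emph{Step 1: reduction to the diagonal.} By Corollary~\ref{cor:off}, $\Gamma\equiv T^m\Gamma_0$ with $\Gamma_0\in J$, so $\Gamma\Gamma^*\preccurlyeq\mu T^{2m}$ with $\mu=\|\Gamma_0\|^2+1$. By \eqref{eq:par} and Lemma~\ref{lem:powers},
\[
T^m\preccurlyeq2\hat c\hat c^*+2\mu T^{2m}\preccurlyeq2\hat c\hat c^*+\tfrac12T^m .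
\]
Hence $T^m\le4\hat c\hat c^*+\kappa$ for some $\kappa\in K_+$.

\emph{Step 2: the estimate on a block.} Take $\zeta_j$ from Lemma~\ref{lem:cut} for this $\kappa$ and $l=m+1$, and put $A_j=4\zeta_jc_jc_j^*\zeta_j^*\in B_j$. As $\zeta_j\hat c=\zeta_jc_j$, compressing the last inequality by $\zeta_j$ gives
\begin{equation}\label{eq:block}
\tau_j^m\zeta_j\zeta_j^*\le A_j+2\tau_j^{m+1}.
\end{equation}
Let $k_j(s)$ be $0$ for $s\le\tau_j^{m+1}$, $1$ for $s\ge2\tau_j^{m+1}$ and affine in between. Let $f_j(s)=k_j(s)/s$, $f_j(0)=0$, so that $0\le f_j\le\tau_j^{-m-1}$, and put $r_j=(1-k_j(A_j))\zeta_j\in B_j$. Compress \eqref{eq:block} by $1-k_j(A_j)$. Since $(1-k_j(s))^2s\le2\tau_j^{m+1}$, we get $\tau_j^mr_jr_j^*\le4\tau_j^{m+1}$, that is, $\|r_j\|\le2\tau_j^{1/2}$. Thus the part of the block on which $A_j$ is not inverted has summable norm. Define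
\[
z=4\sum_j\tau_j^M\,c_j^*\zeta_j^*f_j(A_j)\zeta_j,\qquad r=\sum_jr_j .
\]
The terms of $z$ have norm at most $4\tau_j^{M}\tau_j^{12}\|G\|\tau_j^{-m-1}\le4\|G\|\tau_j$, so $z,r\in J$.

\emph{Step 3: assembling the blocks.} Let $c'=\sum\zeta_jc_j$ and $H=\sum\tau_j^6\psi_jG\psi_j$. By Proposition~\ref{prop:T}(4) and Lemma~\ref{lem:cut}(2),
\[
c'=\Big(\sum\tau_j^6\zeta_j\Big)H\equiv T^6H=\hat c .
\]
Since $c_ic_j^*=0$ for $i\ne j$, and $sf_j(s)=k_j(s)$,
\[
c'z=\sum\tau_j^MA_jf_j(A_j)\zeta_j=\sum\tau_j^Mk_j(A_j)\zeta_j=\sum\tau_j^M\zeta_j-\sum\tau_j^Mr_j\equiv T^M-T^Mr,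
\]
where the last step uses Lemma~\ref{lem:cut}(2) and $T^Mr_j=\tau_j^Mr_j$.

\emph{Step 4: absorbing the errors.} By Corollary~\ref{cor:off}, $\Gamma\equiv T^{M+1}\Gamma_1$ with $\Gamma_1\in J$. Therefore
\[
cz\equiv c'z+\Gamma z\equiv T^M-T^M(r-T\Gamma_1z).
\]
With $\omega=\pi(r-T\Gamma_1z)\in R$ this says $\pi(c)\pi(z)=\pi(T^M)(1-\omega)$. As $R$ is radical, $1-\omega$ is invertible in $R^\#$, and $\pi(T^M)=\pi(c)\,\pi(z)(1-\omega)^{-1}$ with $\pi(z)(1-\omega)^{-1}\in R$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]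
If the theorem fails, Section~\ref{sec:prime} provides an epimorphism $\pi:J\to R$ onto a nonzero prime radical Banach algebra, and Section~\ref{sec:T} an element $T\in J_+\setminus K$. Let $m\ge10$ be an integer, $G\in J$ and $c=T^6GT^6$. Both $cc^*$ and $T^m$ lie in $hJh$ by Proposition~\ref{prop:T}(2). By Proposition~\ref{prop:corner}(2), either $cc^*\preccurlyeq T^m$, or $T^m\preccurlyeq cc^*$ and then $\pi(T)^{m+2}\in\pi(c)R$ by Lemma~\ref{lem:division}. So $T$ has the division property of Definition~\ref{def:D}, contrary to Proposition~\ref{prop:baire}.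
\end{proof}

By Section~\ref{sec:reduction}, Theorems~\ref{thm:A} and~\ref{thm:C} are proved as well.

\begin{thebibliography}{9}

\bibitem{Epi}
\emph{Epimorphisms of noncommutative $C^*$-algebras},
\texttt{https://koreascience.or.kr/article/JAKO198621048976854.pdf}.

\bibitem{Johnson}
Johnson, 1967.

\bibitem{Pedersen}
Pedersen, \emph{$C^*$-algebras and their automorphism groups}.

\bibitem{Sinclair}
Sinclair, \emph{Automatic Continuity of Linear Operators}.

\end{thebibliography}
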